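# A generic gap and a change of one Laver real: a countable $\mathrm{FU}_{fin}$ space in the Laver model

## 1. Points and pairs in the sequential fan

Take the set $X_0=(\omega\times\omega)\cup\{\infty\}$. Every point of $\omega\times\omega$ is isolated. A set $U\ni\infty$ is a neighborhood of $\infty$ if it contains all but finitely many points of each column $C_i=\{i\}\times\omega$. The open neighborhoods of $\infty$ are also closed, because their complements consist of isolated points, so $X_0$ is regular Hausdorff.

*Points behave well.* Let $S\subseteq\omega\times\omega$ have $\infty$ in its closure. Some $S\cap C_i$ is infinite, since otherwise the complement of $S$ would be a neighborhood of $\infty$. The set $S\cap C_i$ converges to $\infty$. So whenever points of $S$ come arbitrarily close to $\infty$, a sequence of points of $S$ converges to $\infty$.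

*Pairs behave badly.* Consider the two-element sets
$$p_{n,k}=\{(0,n),\,(n+1,k)\},\qquad n,k\in\omega .$$
Every neighborhood $U$ of $\infty$ contains one of them: pick $n$ with $(0,n)\in U$, and then $k$ with $(n+1,k)\in U$. But no infinite collection of these pairs converges to $\infty$. If the collection has infinitely many members with the same $n$, then the neighborhood $X_0\setminus\{(0,n)\}$ contains none of these. Otherwise each $n$ occurs only finitely often, so the second points $(n+1,k)$ that occur form a set with finite intersection with every column. Its complement is a neighborhood of $\infty$ that contains no pair of the collection.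

So the passage from points to finite sets is a real restriction. Here are the definitions. **All spaces are regular Hausdorff.**

**Definition.** Let $x\in X$. A family $\mathcal P$ of subsets of $X$ is a *$\pi$-network at $x$* if each open $U\ni x$ includes some $p\in\mathcal P$. An infinite family $\mathcal P$ *converges to $x$* if for each open $U\ni x$ the set $\{p\in\mathcal P:p\not\subseteq U\}$ is finite.

In the fan, $\{p_{n,k}:n,k\in\omega\}$ is a $\pi$-network at $\infty$ with no infinite convergent subfamily.

**Definition** (following E. Reznichenko and O. Sipacheva). $X$ is *Fréchet–Urysohn for finite sets*, written $\mathrm{FU}_{fin}$, if for each non-isolated $x\in X$: whenever $\mathcal P$ is a family of nonempty finite subsets of $X\setminus\{x\}$ that is a $\pi$-network at $x$, some infinite subfamily of $\mathcal P$ converges to $x$.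

First-countable spaces are $\mathrm{FU}_{fin}$. Let $U_0\supseteq U_1\supseteq\cdots$ be a base at the non-isolated point $x$ and choose $p_n\in\mathcal P$ with $p_n\subseteq U_n$. Each $p_n$ is finite, nonempty and misses $x$, so some $U_m$ is disjoint from $p_n$, and then $p_j\ne p_n$ for all $j\ge m$. Hence $\{p_n:n\in\omega\}$ is infinite, and it converges to $x$. The fan is not first-countable: given neighborhoods $U_0,U_1,\dots$ of $\infty$, choose $x_i\in U_i\cap C_i$. Then $X_0\setminus\{x_i:i\in\omega\}$ is a neighborhood of $\infty$ that includes no $U_i$. But the fan is not $\mathrm{FU}_{fin}$ either, so it leaves a question open: can a *countable* $\mathrm{FU}_{fin}$ space fail to be first-countable? We ask this in one particular model of set theory. The *Laver model* is obtained by a countable support iteration of Laver forcing of length $\omega_2$ over a model of CH (precise definitions are in Section 4).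

Two properties of Arhangel'skii show why this model is delicate. A *sequence converging to $x$* is a countably infinite $S\subseteq X\setminus\{x\}$ such that every neighborhood of $x$ contains all but finitely many points of $S$.

**Definition.** $X$ is $\alpha_1$ (respectively $\alpha_2$) if for every $x\in X$ and every countable family $\{S_n:n\in\omega\}$ of sequences converging to $x$ there is a sequence $S$ converging to $x$ such that, for every $n$, $S_n\setminus S$ is finite (respectively, $S\cap S_n$ is infinite).

A first-countable space is $\alpha_1$: with a decreasing base $U_n$ at $x$, take $S=\bigcup_n(S_n\cap U_n)$. Then $S_n\setminus S\subseteq S_n\setminus U_n$ is finite, and all but finitely many points of $S$ lie in $U_m$, because $S_n\cap U_n\subseteq U_m$ for $n\ge m$ and $S_n\subseteq^*U_m$ for $n<m$. The fan is not $\alpha_2$: if $S$ meets every column, remove one point of $S$ from each column. What remains of $X_0$ is a neighborhood of $\infty$ that misses infinitely many points of $S$.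

It is a known fact that $\mathrm{FU}_{fin}$ spaces are $\alpha_2$, and Dow showed that in the Laver model all $\alpha_2$ spaces are $\alpha_1$. So a countable $\mathrm{FU}_{fin}$ space that is not first-countable must, in the Laver model, be $\alpha_1$. We will see that such a space exists there. The proof uses neither of these two facts, nor CH in the ground model.

## 2. Two-sided towers, and a recursion under CH

Write $S\subseteq^*T$ if $S\setminus T$ is finite, and identify $n$ with $\{0,\dots,n-1\}$, so that $F\setminus n$ is $F$ without its elements below $n$.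

Our spaces have one non-isolated point. Let $\mathcal F$ be a filter on $\omega$ consisting of nonempty sets and containing all $\omega\setminus n$. Let $X=\omega\cup\{\infty\}$, with $\omega$ discrete and with basic neighborhoods $\{\infty\}\cup F$, $F\in\mathcal F$, at $\infty$. The fan is of this form after a bijection $\omega\times\omega\to\omega$. The space $X$ is Hausdorff, since $\{n\}$ and $\{\infty\}\cup(\omega\setminus(n+1))$ separate $n$ from $\infty$. Sets $\{\infty\}\cup F$ are clopen, so $X$ is zero-dimensional and hence regular.

How can one guarantee that finite sets converge? If an infinite set $A$ satisfies $A\subseteq^*F$ for all $F\in\mathcal F$, then finite subsets of $A$ converge as soon as they are disjoint.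

**Lemma 1.** Let $A\subseteq^*F$ for all $F\in\mathcal F$, and let $\mathcal P_n$ $(n\in\omega)$ be families of nonempty finite subsets of $\omega$ such that for all $n,k$ there is $a\in\mathcal P_n$ with $a\subseteq A\setminus k$. Then there are pairwise disjoint $a_n\in\mathcal P_n$ such that $\{a_n:n\in\omega\}$ converges to $\infty$.

*Proof.* Choose inductively $a_n\in\mathcal P_n$ with $a_n\subseteq A$ and $\min a_n>\max a_{n-1}$ (no second requirement for $n=0$). The $a_n$ are nonempty and pairwise disjoint, so they form an infinite family. Given $F\in\mathcal F$, the set $A\setminus F$ is finite, so by disjointness only finitely many $a_n$ meet it. All others are included in $F$. $\square$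

So we want a filter $\mathcal F$ without a countable base, together with a rich supply of sets $A$ almost included in all its members. We build both at once: a $\subseteq^*$-decreasing tower of sets $F_\alpha$ generating the filter, and below it a $\subseteq^*$-increasing tower of sets $A_\alpha$.

**Definition.** For $\xi\le\omega_1$, a sequence $g=\langle(A_\eta,F_\eta):\eta<\xi\rangle$ of pairs of subsets of $\omega$ is *valid* if all $A_\eta,F_\eta$ are infinite and co-infinite and

* for all $\eta$: $A_\eta\subseteq F_\eta$ and $F_\eta\setminus A_\eta$ is infinite;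
* for $\eta<\zeta$: $A_\eta\subseteq^*A_\zeta$, $F_\zeta\subseteq^*F_\eta$, and $A_\zeta\setminus A_\eta$, $F_\eta\setminus F_\zeta$ are infinite.

Let $\mathrm{Int}(g)$ be the set of infinite co-infinite $Y\subseteq\omega$ such that for all $\eta<\xi$: $A_\eta\subseteq^*Y\subseteq^*F_\eta$, and $Y\setminus A_\eta$ and $F_\eta\setminus Y$ are infinite. A pair $(A,F)$ is *valid for $g$* if $A,F\in\mathrm{Int}(g)$, $A\subseteq F$ and $F\setminus A$ is infinite.

If $(A,F)$ is valid for $g$ then $g^\frown(A,F)$ is valid, directly from the definitions. Unions of chains of valid sequences (under end-extension) are valid.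

*Example.* Partition $\omega$ into infinite sets $D_0,D_1,\dots,E_0,E_1,\dots$. Let $A_n=D_0\cup\dots\cup D_n$ and $F_n=\omega\setminus(E_0\cup\dots\cup E_n)$. The sequence $g=\langle(A_n,F_n):n<\omega\rangle$ is valid, and $Y=\bigcup_nD_n\in\mathrm{Int}(g)$. To go a little above $Y$, choose one point $z_i\in E_i$ for each $i$ and let $F=Y\cup\{z_{2i}:i\in\omega\}$. Each $F_n$ contains almost all of $F$, and $F_n\setminus F$ contains almost all points $z_{2i+1}$. So $(Y,F)$ is valid for $g$. In the same way, removing from $Y$ one point of every $D_{2i}$ gives a set $A$ such that $(A,Y)$ is valid for $g$. The same set $Y$ can therefore appear in the next pair as the *lower* set or as the *upper* set. The whole proof turns on this freedom.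

**Lemma 2.** Let $g$ be valid of countable length $\xi$. (a) $\mathrm{Int}(g)\neq\emptyset$. (b) If $Y\in\mathrm{Int}(g)$, there are $A,F$ such that $(A,Y)$ and $(Y,F)$ are both valid for $g$.

*Proof.* (a) If $\xi=0$, any infinite co-infinite $Y$ will do.

Let $\xi=\eta+1$. Let $Y$ consist of $A_\eta$ and an infinite part of $F_\eta\setminus A_\eta$ whose complement in $F_\eta\setminus A_\eta$ is infinite. For $\zeta\le\eta$ we have $A_\zeta\subseteq^*A_\eta\subseteq Y\subseteq F_\eta\subseteq^*F_\zeta$. The infinite sets $Y\setminus A_\eta$ and $F_\eta\setminus Y$ satisfy $Y\setminus A_\eta\subseteq^*Y\setminus A_\zeta$ and $F_\eta\setminus Y\subseteq^*F_\zeta\setminus Y$. So $Y\in\mathrm{Int}(g)$.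

Let $\xi$ be a limit and let $\alpha_0<\alpha_1<\cdots$ be cofinal in $\xi$. Put
$$Y=\bigcup_{n}\Big(A_{\alpha_n}\cap\bigcap_{m\le n}F_{\alpha_m}\Big).$$
All sets $A_{\alpha_n}\setminus F_{\alpha_m}$ are finite: for $m\le n$ because $A_{\alpha_n}\subseteq F_{\alpha_n}\subseteq^*F_{\alpha_m}$, and for $n<m$ because $A_{\alpha_n}\subseteq^*A_{\alpha_m}\subseteq F_{\alpha_m}$. Now $A_{\alpha_n}\setminus Y\subseteq\bigcup_{m\le n}(A_{\alpha_n}\setminus F_{\alpha_m})$ is finite. A point of $Y\setminus F_{\alpha_m}$ can only enter $Y$ through some $n<m$, so $Y\setminus F_{\alpha_m}\subseteq\bigcup_{n<m}(A_{\alpha_n}\setminus F_{\alpha_m})$ is finite. Given $\eta<\xi$, choose $n$ with $\alpha_n\ge\eta$. Then $A_\eta\subseteq^*A_{\alpha_n}\subseteq^*Y\subseteq^*F_{\alpha_n}\subseteq^*F_\eta$. Finally $\eta+1<\xi$, and $A_{\eta+1}\setminus A_\eta\subseteq^*Y\setminus A_\eta$ and $F_\eta\setminus F_{\eta+1}\subseteq^*F_\eta\setminus Y$, so these sets are infinite. In particular $Y$ is infinite and co-infinite.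

(b) The infinite sets $F_\eta\setminus Y$ $(\eta<\xi)$ are $\subseteq^*$-decreasing and there are countably many of them. Any finitely many of them have an infinite intersection, so by diagonalizing we get an infinite $Z\subseteq\omega\setminus Y$ almost included in all of them (if $\xi=0$, let $Z=\omega\setminus Y$). Split $Z=Z_1\sqcup Z_2$ into infinite sets and let $F=Y\cup Z_1$. Then $A_\eta\subseteq^*Y\subseteq F\subseteq^*F_\eta$. The set $F\setminus A_\eta\supseteq Y\setminus A_\eta$ is infinite, and so is $F_\eta\setminus F$, since it contains almost all of $Z_2$. The complement of $F$ includes $Z_2$. So $F\in\mathrm{Int}(g)$, and $F\setminus Y=Z_1$ is infinite. Hence $(Y,F)$ is valid for $g$.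

Similarly, the infinite sets $Y\setminus A_\eta$ are $\subseteq^*$-decreasing, so there is an infinite $W\subseteq Y$ almost included in all of them (if $\xi=0$, let $W=Y$). Split $W=W_1\sqcup W_2$ into infinite sets and let $A=Y\setminus W_1$. Since $A_\eta\cap W_1$ is finite, $A_\eta\subseteq^*A\subseteq Y\subseteq^*F_\eta$. The set $A\setminus A_\eta$ contains almost all of $W_2$, and $F_\eta\setminus A\supseteq F_\eta\setminus Y$. The set $A$ is infinite since $W_2\subseteq A$, and co-infinite since $A\subseteq Y$. So $A\in\mathrm{Int}(g)$, and $Y\setminus A=W_1$ is infinite. Hence $(A,Y)$ is valid for $g$. $\square$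

Now suppose for a moment that CH holds, and run the obvious recursion. List all families of nonempty finite subsets of $\omega$ as $\langle\mathcal P_\alpha:\alpha<\omega_1\rangle$, and put
$$\mathcal C_\alpha=\{Y\subseteq\omega:\ \forall k\ \exists a\in\mathcal P_\alpha\ \ a\subseteq Y\setminus k\}.$$
At stage $\alpha$ we have a valid $g_\alpha=\langle(A_\eta,F_\eta):\eta<\alpha\rangle$ and we take some $Y\in\mathrm{Int}(g_\alpha)$. If $Y\in\mathcal C_\alpha$, use $Y$ as the lower set: let $(A_\alpha,F_\alpha)=(Y,F)$ be valid for $g_\alpha$. If $Y\notin\mathcal C_\alpha$, use $Y$ as the upper set: let $(A_\alpha,F_\alpha)=(A,Y)$ be valid for $g_\alpha$. Let $\mathcal F$ be generated by all $F_\alpha\setminus n$. If $\mathcal P_\alpha$ is a $\pi$-network at $\infty$, then $F_\alpha\in\mathcal C_\alpha$, because the sets $F_\alpha\setminus k$ are in $\mathcal F$. So the second case did not occur, $A_\alpha\in\mathcal C_\alpha$, and Lemma 1 gives a convergent subfamily. (That $A_\alpha\subseteq^*F$ for all $F\in\mathcal F$, and that $X$ is not first-countable, is computed in Section 8.)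

This recursion has to hold $\mathcal P_\alpha$ in its hands when it chooses $(A_\alpha,F_\alpha)$, and it has only $\omega_1$ steps. In an iteration of length $\omega_2$, run the recursion in the model reached after $\omega_1$ steps. A family $\mathcal P$ that is added later was never on the list, and nothing has been done for it. Nor can the recursion go on beyond $\omega_1$: Lemma 2 needs a countable length, and in the situation just described no $Y$ satisfies $A_\alpha\subseteq^*Y\subseteq^*F_\alpha$ for all $\alpha$. Indeed such a $Y$ is co-infinite. Let $\mathcal P_\beta=\{\{n\}:n\in\omega\setminus Y\}$. Either $A_\beta\in\mathcal C_\beta$, i.e. $A_\beta\setminus Y$ is infinite, which is false; or $F_\beta\notin\mathcal C_\beta$, i.e. $F_\beta\subseteq^*Y\subseteq^*F_{\beta+1}$, which is false because $F_\beta\setminus F_{\beta+1}$ is infinite. So the gap has to be finished in $\omega_1$ steps, and yet it has to treat families that do not exist until much later. The way out is to let the first $\omega_1$ Laver reals choose the gap.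

## 3. Statement of the theorems

$\mathbb L$ denotes *Laver forcing*. Its conditions are trees $T\subseteq\omega^{<\omega}$ (closed under initial segments) with a *stem* $s\in T$ such that all nodes of $T$ are comparable with $s$ and each node $\supseteq s$ of $T$ has infinitely many immediate successors in $T$. They are ordered by inclusion. Let $V$ be any model of ZFC, $\kappa\ge\omega_1$ an ordinal, $\langle P_\alpha:\alpha\le\kappa\rangle$ the countable support iteration of Laver forcing, and $G$ a $P_\kappa$-generic filter over $V$. The Laver model is the case $V\models\mathrm{CH}$, $\kappa=\omega_2$.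

**Theorem A.** In $V[G]$ there is a filter $\mathcal F$ on $\omega$ such that $X=\omega\cup\{\infty\}$ ($\omega$ discrete, basic neighborhoods of $\infty$ the sets $\{\infty\}\cup F$ with $F\in\mathcal F$) is a regular Hausdorff $\mathrm{FU}_{fin}$ space that is not first-countable. In particular, the Laver model contains a countable $\mathrm{FU}_{fin}$ space that is not first-countable.

**Theorem B.** In $V[G]$ there are $\langle(A_\alpha,F_\alpha):\alpha<\omega_1\rangle$, subsets of $\omega$, such that:

1. For all $\alpha$, $A_\alpha\subseteq F_\alpha$ and $F_\alpha\setminus A_\alpha$ is infinite. For $\alpha<\beta$, $A_\alpha\subseteq^*A_\beta$, $F_\beta\subseteq^*F_\alpha$, and $A_\beta\setminus A_\alpha$, $F_\alpha\setminus F_\beta$ are infinite.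
2. (Definable dichotomy; a schema, one statement for each formula $\varphi$.) Let $\mathcal C=\{Y\subseteq\omega:V[G]\models\varphi(Y,r,v)\}$, where $r\in V[G]$, $r\subseteq\omega$, $v\in V$. If $F_\alpha\in\mathcal C$ for all $\alpha$, then $A_\alpha\in\mathcal C$ for some $\alpha$. Dually, if $A_\alpha\in\mathcal C$ for all $\alpha$, then $F_\alpha\in\mathcal C$ for some $\alpha$.

Let $\mathcal F$ be the filter generated by $\{F_\alpha\setminus n:\alpha<\omega_1,\ n<\omega\}$. Then:

3. $X$ is as in Theorem A and has character exactly $\omega_1$. It even satisfies the selective form: if $\mathcal P_n$ $(n\in\omega)$ are $\pi$-networks at $\infty$ of nonempty finite subsets of $\omega$, there are pairwise disjoint $a_n\in\mathcal P_n$ with $\{a_n:n\in\omega\}$ converging to $\infty$.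
4. $S\subseteq\omega$ satisfies $S\subseteq^*F$ for all $F\in\mathcal F$ iff $S\subseteq^*A_\alpha$ for some $\alpha$. Also $Y\in\mathcal F$ iff $A_\alpha\subseteq^*Y$ for all $\alpha$. Hence $X$ is $\alpha_1$.
5. The Boolean group $([\omega]^{<\omega},\triangle)$ with neighborhood base $\{[F]^{<\omega}:F\in\mathcal F\}$ at $\emptyset$ is a countable Hausdorff $\mathrm{FU}_{fin}$ topological group that is not first-countable.

The heart is clause 2. For a family $\mathcal P$ of finite sets, the class $\mathcal C=\{Y:\forall k\,\exists a\in\mathcal P\ a\subseteq Y\setminus k\}$ of Section 2 is definable from a real that codes $\mathcal P$. Clause 2 says that if all upper sets are in $\mathcal C$ then some lower set is, no matter when $\mathcal P$ was added.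

The plan is as follows. Suppose clause 2 fails for $\mathcal C$: all $F_\alpha$ are in $\mathcal C$ and no $A_\alpha$ is. Let the $\delta$-th Laver real choose $(A_\delta,F_\delta)$, and take $Y$ and two pairs $(A,Y)$, $(Y,F)$ as in Lemma 2. If the real had chosen $(A,Y)$, then $Y$ would be an upper set, so $Y\in\mathcal C$. If it had chosen $(Y,F)$, then $Y$ would be a lower set, so $Y\notin\mathcal C$. This sounds contradictory, but as it stands it is not. In terms of conditions, we extend one condition $p$ to two conditions that force the two choices. These are incompatible, and they may evaluate the name of the parameter $r$, hence the class $\mathcal C$, in two different ways. We need more: two generic filters $G'$ that make the two choices, yet give *the same extension* $V[G']=V[G]$ and *the same value* of the name for $r$. Lemma 4 supplies the same extension and Lemma 5 the same value.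

## 4. Laver forcing and its iteration

**The iteration.** $P_\alpha$ consists of the functions $p$ with countable domain $\subseteq\alpha$ such that each $p(\beta)$ is a *nice* $P_\beta$-name: a subset of $\{\check t:t\in\omega^{<\omega}\}\times P_\beta$ that the trivial condition forces to be in $\mathbb L^{V[G_\beta]}$. Every $P_\beta$-name $\tau$ forced to be in $\mathbb L$ is forced to equal the nice name $\{(\check t,q):q\Vdash t\in\tau\}$, and we use this tacitly. For $\beta\notin\mathrm{dom}\,p$ we read $p(\beta)=\omega^{<\omega}$. Put
$$q\le p\iff q{\restriction}\beta\Vdash q(\beta)\subseteq p(\beta)\ \text{ for all }\beta\in\mathrm{dom}\,p .$$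
We do not require $\mathrm{dom}\,p\subseteq\mathrm{dom}\,q$. Adding trivial coordinates to $q$ yields an equivalent condition, so this is forcing equivalent to the version of the order that has this requirement. Directly from the definition:

* $p\le p'$ in $P_{\alpha+1}$ iff $p{\restriction}\alpha\le p'{\restriction}\alpha$ and $p{\restriction}\alpha\Vdash p(\alpha)\subseteq p'(\alpha)$;
* for limit $\alpha$, $p\le p'$ in $P_\alpha$ iff $p{\restriction}\beta\le p'{\restriction}\beta$ for all $\beta$ in a cofinal subset of $\alpha$;
* if $p\in P_\kappa$ and $d\le p{\restriction}\alpha$ in $P_\alpha$, then $d\cup p{\restriction}[\alpha,\kappa)\le p$.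

We view $P_\alpha\subseteq P_\kappa$ and put $G_\alpha=G\cap P_\alpha=\{p{\restriction}\alpha:p\in G\}$, which is $P_\alpha$-generic. The filter
$$G(\beta)=\{p(\beta)[G_\beta]:p\in G,\ \beta\in\mathrm{dom}\,p\}$$
is $\mathbb L^{V[G_\beta]}$-generic over $V[G_\beta]$. The *$\beta$-th Laver real* $\ell_\beta\in\omega^\omega$ is the union of the stems of the members of $G(\beta)$. Any condition can be strengthened so that its stem takes a new value, so $\mathrm{ran}(\ell_\beta)$ is infinite by genericity.

**Textbook facts.** Let $M\prec H(\theta)$ be countable with $P\in M$. A condition $q$ is *$(M,P)$-generic* if every generic filter containing $q$ meets $D\cap M$ for every dense $D\subseteq P$ in $M$. $P$ is *proper* if, for all large regular $\theta$ and all such $M$, every $p\in P\cap M$ has an $(M,P)$-generic $q\le p$. Proper forcings preserve $\omega_1$. Laver forcing is proper, and countable support iterations of proper forcings are proper (Shelah), so $P_\kappa$ is proper. For countable $M\prec H(\theta)$, every countable element of $M$ is a subset of $M$. Consequently $M\cap\omega_1$ is a countable ordinal, and it is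 not in $M$. Finally, if $H\subseteq H'$ are generic for the same forcing over the same model, then $H=H'$: for $p\in H'$ the conditions that are below $p$ or incompatible with $p$ form a dense set, and a member of $H$ in it lies in $H'$, so it cannot be incompatible with $p$.

The next lemma says that $G_\alpha$ can be recovered coordinate by coordinate. Lemma 5 will use it to compare two generic filters.

**Lemma 3.** For $p\in P_\alpha$: $p\in G_\alpha$ iff $p(\beta)[G_\beta]\in G(\beta)$ for all $\beta\in\mathrm{dom}\,p$.

*Proof.* The direction from left to right is the definition of $G(\beta)$. Suppose the right side holds but $p\notin G_\alpha$. Choose $q\in G_\alpha$ forcing both the right side and $p\notin\dot G_\alpha$. Then $q\not\le p$, so there are $\beta\in\mathrm{dom}\,p$, $u\le q{\restriction}\beta$ and $t\in\omega^{<\omega}$ with $u\Vdash t\in q(\beta)\setminus p(\beta)$. Let $q'$ be obtained from $q$ by replacing $q{\restriction}\beta$ by $u$ and $q(\beta)$ by a name for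
$$q(\beta)_t=\{s\in q(\beta):s\subseteq t\text{ or }t\subseteq s\}\ \text{ if }t\in q(\beta),\qquad q(\beta)\ \text{ otherwise.}$$
When $t\in q(\beta)$, the tree $q(\beta)_t$ is a Laver tree (its stem is the longer of $t$ and the stem of $q(\beta)$). So $q'$ is a condition, and $q'\le q$. Every Laver tree included in $q(\beta)_t$ contains $t$, because it has nodes of length $\ge|t|$, and these extend $t$. Let $G^\circ$ be any generic filter containing $q'$. Each member of the filter $G^\circ(\beta)$ includes a member of $G^\circ(\beta)$ that is also included in $q(\beta)_t$, so it contains $t$. But $u$ forces $t\notin p(\beta)$. Hence $q'$ forces $p(\beta)\notin G(\beta)$. This contradicts $q'\le q$. $\square$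

**Trees that announce a real.** Fix a bijection $c:2^{<\omega}\to\omega$. For $y\in2^\omega$ let
$$T_y=\{t\in\omega^{<\omega}:\mathrm{ran}(t)\subseteq\{c(y{\restriction}m):m\in\omega\}\}.$$
This is a Laver tree with empty stem: at each node the available successors are the infinitely many codes of initial segments of $y$. For instance, if $y$ is constantly $0$, then $T_y$ consists of all finite sequences whose entries are codes of strings $00\cdots0$. Define $h_y:\omega^{<\omega}\to T_y$ by
$$h_y(t)(n)=c(y{\restriction}t(n)).$$
This is a bijection that preserves length and order in both directions. So $\Phi_y(T)=h_y[T]$ defines a bijection from $\mathbb L$ onto $\{S\in\mathbb L:S\subseteq T_y\}$ that preserves and reflects $\subseteq$, and $h_y$ maps the stem of $T$ to the stem of $\Phi_y(T)$. Thus *the part of $\mathbb L$ below $T_y$ is a copy of all of $\mathbb L$*.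

Say that $\ell\in\omega^\omega$ *reads* $y$ if $\mathrm{ran}(\ell)$ is an infinite subset of $\{c(y{\restriction}m):m\in\omega\}$. Since infinitely many initial segments determine $y$, each $\ell$ reads at most one $y$.

## 5. Making one Laver real read a given $y$

**Lemma 4.** Let $\delta<\kappa$ and $y\in2^\omega\cap V[G_\delta]$. There is a $P_\kappa$-generic $G'$ over $V$ with $V[G']=V[G]$, $G'_\delta=G_\delta$, $G'(\alpha)=G(\alpha)$ for all $\alpha\neq\delta$, $V[G'_\alpha]=V[G_\alpha]$ for all $\alpha$, and $\ell'_\delta(n)=c(y{\restriction}\ell_\delta(n))$, where $\ell'_\delta$ is computed from $G'$. In particular $\ell'_\delta$ reads $y$.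

With a single coordinate this is just the isomorphism $\Phi_y$: replace $G(\delta)$ by the filter generated by $\Phi_y[G(\delta)]$. Later coordinates need care, because $p(\alpha)$ for $\alpha>\delta$ is a *name*, and the new filter would evaluate it differently. We therefore translate names, so that the translated name has, in the new filter, the value that the old name had in the old filter.

*Proof.* Let $\dot y$ be a $P_\delta$-name forced to be in $2^\omega$ with $\dot y[G_\delta]=y$. Let $w$ be the condition with domain $\{\delta\}$ and $w(\delta)=T_{\dot y}$. If $s\le w$, then $\delta\in\mathrm{dom}\,s$, because $T_{\dot y}\ne\omega^{<\omega}$ is forced.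

**Step 1: what the translation must satisfy.** By recursion on $\alpha\in[\delta+1,\kappa]$ we define, in $V$, maps
$$\pi_\alpha:P_\alpha\to\{s\in P_\alpha:s\le w\},\qquad\rho_\alpha:\{s\in P_\alpha:s\le w\}\to P_\alpha$$
such that

* (i) $p\le p'\iff\pi_\alpha(p)\le\pi_\alpha(p')$;
* (ii) $\pi_\alpha(\rho_\alpha(s))\le s\le\pi_\alpha(\rho_\alpha(s))$;
* (iii) $\pi_\alpha(p){\restriction}\beta=\pi_\beta(p{\restriction}\beta)$ and $\rho_\alpha(s){\restriction}\beta=\rho_\beta(s{\restriction}\beta)$ for $\delta<\beta<\alpha$; $\mathrm{dom}\,\pi_\alpha(p)=\mathrm{dom}\,p\cup\{\delta\}$; $\mathrm{dom}\,\rho_\alpha(s)=\mathrm{dom}\,s$.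

**Step 2: what (i) and (ii) give for generic filters.** This step is for a fixed $\alpha$ at which (i) and (ii) hold. It is needed to carry out the recursion at the next stage.

(iv) *$\rho_\alpha(\pi_\alpha(u))$ is equivalent to $u$.* Apply (ii) to $s=\pi_\alpha(u)$: the conditions $\pi_\alpha(\rho_\alpha(\pi_\alpha(u)))$ and $\pi_\alpha(u)$ are below each other. Now use (i).

(v) *If $H$ is $P_\alpha$-generic, then $H^*=\{s\in P_\alpha:\exists p\in H\ \pi_\alpha(p)\le s\}$ is $P_\alpha$-generic, $w\in H^*$, and $H=\pi_\alpha^{-1}[H^*]$, so $V[H]=V[H^*]$.* By (i), $H^*$ is a filter, and it contains $w$ since all values of $\pi_\alpha$ are below $w$. Let $D\in V$ be dense and $p\in P_\alpha$. Take $d\in D$ with $d\le\pi_\alpha(p)$. Then $d\le w$ and $\pi_\alpha(\rho_\alpha(d))\le d\le\pi_\alpha(p)$, so $\rho_\alpha(d)\le p$ by (i). Hence $\{p':\exists d\in D\ \pi_\alpha(p')\le d\}$ is dense, so it meets $H$, and so $H^*\cap D\neq\emptyset$. If $\pi_\alpha(p)\in H^*$, then $\pi_\alpha(p')\le\pi_\alpha(p)$ for some $p'\in H$. So $p'\le p$ and $p\in H$. The reverse inclusion $H\subseteq\pi_\alpha^{-1}[H^*]$ is clear. As $\pi_\alpha\in V$,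 each of $H,H^*$ is computed from the other.

(vi) *If $K\ni w$ is $P_\alpha$-generic, then $H=\pi_\alpha^{-1}[K]$ is $P_\alpha$-generic and $K=H^*$.* $H$ is upward closed by (i). If $p,p'\in H$, take $s\in K$ below $\pi_\alpha(p)$ and $\pi_\alpha(p')$. Then $s\le w$, and $\pi_\alpha(\rho_\alpha(s))\ge s$ is in $K$, so $\rho_\alpha(s)\in H$. Since $\pi_\alpha(\rho_\alpha(s))\le s$ is below $\pi_\alpha(p)$ and $\pi_\alpha(p')$, (i) gives $\rho_\alpha(s)\le p,p'$. Let $D\in V$ be dense. Given $s\le w$, take $d\in D$ with $d\le\rho_\alpha(s)$. Then $\pi_\alpha(d)\le\pi_\alpha(\rho_\alpha(s))\le s$. So $\{s:\exists d\in D\ s\le\pi_\alpha(d)\}$ is dense below $w$ and meets $K$. Thus $\pi_\alpha(d)\in K$ for some $d\in D$, that is, $d\in H\cap D$. Finally $H^*\subseteq K$, and both are generic, so they are equal.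

So $H\leftrightarrow K=H^*$ is a bijection between generic filters $H$ and generic filters $K\ni w$, and $p\in H\iff\pi_\alpha(p)\in K$.

**Step 3: stage $\delta+1$, where the real is changed.** Let $\pi_{\delta+1}(p){\restriction}\delta=p{\restriction}\delta$ and let $\pi_{\delta+1}(p)(\delta)$ be the nice name for $\Phi_{\dot y}(p(\delta))$; this is $T_{\dot y}$ if $\delta\notin\mathrm{dom}\,p$. Let $\rho_{\delta+1}(s){\restriction}\delta=s{\restriction}\delta$, and let $\rho_{\delta+1}(s)(\delta)$ name $\Phi_{\dot y}^{-1}(s(\delta))$ if $s(\delta)\subseteq T_{\dot y}$, and $\omega^{<\omega}$ otherwise. Clearly $\pi_{\delta+1}(p)\le w$. Condition (i) holds since $\Phi_y$ preserves and reflects $\subseteq$. If $\delta\notin\mathrm{dom}\,p'$, there is no requirement at $\delta$ on the left, and the requirement $\Phi_{\dot y}(p(\delta))\subseteq T_{\dot y}$ on the right always holds. Condition (ii) holds since $s\le w$ means $s{\restriction}\delta\Vdash s(\delta)\subseteq T_{\dot y}$. The domains are as required.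

**Step 4: stage $\alpha+1$ with $\alpha>\delta$, where names are translated.** The restrictions to $\alpha$ are given by (iii). If $\alpha\in\mathrm{dom}\,p$, put
$$\pi_{\alpha+1}(p)(\alpha)=\{(\check t,s):s\le w,\ \rho_\alpha(s)\Vdash t\in p(\alpha)\}\cup\{(\check t,s):s\perp w\},$$
and if $\alpha\in\mathrm{dom}\,s$, put
$$\rho_{\alpha+1}(s)(\alpha)=\{(\check t,p):\pi_\alpha(p)\Vdash t\in s(\alpha)\}.$$

We compute the values of these names. Let $K$ be $P_\alpha$-generic. If $w\notin K$, then $K$ contains some $s\perp w$, and $\pi_{\alpha+1}(p)(\alpha)[K]=\omega^{<\omega}$. If $w\in K$ and $H=\pi_\alpha^{-1}[K]$, then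
$$\pi_{\alpha+1}(p)(\alpha)[K]=p(\alpha)[H].\tag{1}$$
Indeed, no member of $K$ is incompatible with $w$. If $s\in K$, $s\le w$ and $\rho_\alpha(s)\Vdash t\in p(\alpha)$, then $\pi_\alpha(\rho_\alpha(s))\in K$, so $\rho_\alpha(s)\in H$ and $t\in p(\alpha)[H]$. Conversely, if $u\in H$ forces $t\in p(\alpha)$, then $s=\pi_\alpha(u)$ is in $K$ and below $w$, and $\rho_\alpha(s)$ is equivalent to $u$ by (iv), so it forces $t\in p(\alpha)$. If $\alpha\notin\mathrm{dom}\,p$, equation (1) holds with both sides read as $\omega^{<\omega}$.

Similarly, for generic $H$ and $\alpha\in\mathrm{dom}\,s$,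
$$\rho_{\alpha+1}(s)(\alpha)[H]=s(\alpha)[H^*].\tag{2}$$
If some $p\in H$ has $\pi_\alpha(p)\Vdash t\in s(\alpha)$, then $t\in s(\alpha)[H^*]$ because $\pi_\alpha(p)\in H^*$. Conversely, if $t\in s(\alpha)[H^*]$, some element of $H^*$ forces this, and it lies above some $\pi_\alpha(p)$ with $p\in H$.

As $V[H]=V[H^*]$, all these values belong to $\mathbb L$ of the relevant extension. So $\pi_{\alpha+1}(p)$ and $\rho_{\alpha+1}(s)$ are conditions, and $\pi_{\alpha+1}(p)\le w$ because its restriction to $\alpha$ is below $w$. Clause (iii) is clear.

For (i): $p\le p'$ iff $p{\restriction}\alpha\le p'{\restriction}\alpha$ and $p(\alpha)[H]\subseteq p'(\alpha)[H]$ for all generic $H\ni p{\restriction}\alpha$. By (i) at $\alpha$, by (1), and under the correspondence $H\leftrightarrow K=H^*$ (note that $\pi_\alpha(p{\restriction}\alpha)\in K$ implies $w\in K$), this says that $\pi_\alpha(p{\restriction}\alpha)\le\pi_\alpha(p'{\restriction}\alpha)$ and $\pi_{\alpha+1}(p)(\alpha)[K]\subseteq\pi_{\alpha+1}(p')(\alpha)[K]$ for all generic $K\ni\pi_\alpha(p{\restriction}\alpha)$. That is $\pi_{\alpha+1}(p)\le\pi_{\alpha+1}(p')$.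

For (ii): by (ii) at $\alpha$, the conditions $s{\restriction}\alpha$ and $\pi_\alpha(\rho_\alpha(s{\restriction}\alpha))$ are below each other, so they lie in the same generic filters $K$. For such $K$ we have $w\in K$, and with $H=\pi_\alpha^{-1}[K]$ equations (1) and (2) give
$$\pi_{\alpha+1}(\rho_{\alpha+1}(s))(\alpha)[K]=\rho_{\alpha+1}(s)(\alpha)[H]=s(\alpha)[H^*]=s(\alpha)[K]$$
when $\alpha\in\mathrm{dom}\,s$. Otherwise $\alpha$ is in neither domain.

**Step 5: limit stages.** Let $\alpha$ be a limit. By (iii) at smaller stages,
$$\pi_\alpha(p)=\bigcup_{\delta<\beta<\alpha}\pi_\beta(p{\restriction}\beta)\quad\text{and}\quad\rho_\alpha(s)=\bigcup_{\delta<\beta<\alpha}\rho_\beta(s{\restriction}\beta)$$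
are functions with countable domains $\mathrm{dom}\,p\cup\{\delta\}$ and $\mathrm{dom}\,s$, hence conditions, and $\pi_\alpha(p)\le w$. Since $p\le p'$ iff $p{\restriction}\beta\le p'{\restriction}\beta$ for all $\beta\in(\delta,\alpha)$, properties (i) and (ii) are inherited. This completes the recursion.

**Step 6: the filter $G'$.** Let $G'=G^*$, formed with $\pi_\kappa$. By (v) it is generic and $V[G']=V[G]$. We check the remaining claims.

*Initial parts.* For $p\in G_\delta$ we have $\pi_\kappa(p)=p\cup w\le p$, so $G_\delta\subseteq G'_\delta$. Both are generic, so $G'_\delta=G_\delta$. Hence $G'_\beta=G_\beta$ for $\beta\le\delta$, and $G'(\beta)=G(\beta)$ for $\beta<\delta$. For $\alpha>\delta$ and $p\in G_\alpha$ we have $\pi_\kappa(p)=\pi_\alpha(p)\in G'$, so $(G_\alpha)^*\subseteq G'_\alpha$, with $(G_\alpha)^*$ formed by $\pi_\alpha$. Both are generic, hence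
$$G'_\alpha=(G_\alpha)^*\qquad(\alpha>\delta),\tag{3}$$
and $V[G'_\alpha]=V[G_\alpha]$ by (v).

*Later coordinates.* Let $\alpha>\delta$ and $T=p(\alpha)[G_\alpha]\in G(\alpha)$, with $p\in G$ and $\alpha\in\mathrm{dom}\,p$. Then $\pi_\kappa(p)\in G'$, and by (1) and (3), $\pi_\kappa(p)(\alpha)[G'_\alpha]=p(\alpha)[G_\alpha]=T$. So $G(\alpha)\subseteq G'(\alpha)$. Both are generic over $V[G_\alpha]=V[G'_\alpha]$ for the same forcing, so they are equal.

*Coordinate $\delta$.* For $p\in G$ with $\delta\in\mathrm{dom}\,p$ we have $\pi_\kappa(p)(\delta)[G'_\delta]=\Phi_y(p(\delta)[G_\delta])$. So $\Phi_y[G(\delta)]\subseteq G'(\delta)$. The stems of the members of $G(\delta)$ have union $\ell_\delta$, and $h_y$ maps stems to stems. Therefore $\ell'_\delta(n)=c(y{\restriction}\ell_\delta(n))$ for all $n$. Since $\mathrm{ran}(\ell_\delta)$ is infinite and $m\mapsto c(y{\restriction}m)$ is injective, $\mathrm{ran}(\ell'_\delta)$ is infinite. So $\ell'_\delta$ reads $y$. $\square$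

## 6. Keeping a given real fixed

Lemma 4 keeps the extension, but a name $\dot r$ may change its value. For a fixed $\delta$ this really happens. Let $\dot r$ be a name for (a code of) $\ell_\delta$ itself. Two different $y$ lead to different $\ell'_\delta$, since $\ell'_\delta$ reads at most one $y$. So for at least one of them $\ell'_\delta\neq\ell_\delta$, and then $\dot r[G']\ne\dot r[G]$. We need a $\delta$ that $\dot r$ does not look at. Properness gives a countable set $M$ of conditions and coordinates that suffices to compute $\dot r$, and $\delta=M\cap\omega_1$ is not in $M$.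

**Lemma 5.** Let $p\in G$ and let $\dot r$ be a $P_\kappa$-name for a subset of $\omega$. There is $\delta<\omega_1$ such that for every $y\in2^\omega\cap V[G_\delta]$ the filter $G'$ of Lemma 4 satisfies in addition $p\in G'$ and $\dot r[G']=\dot r[G]$.

*Proof.* **Step 1: choice of $\delta$.** Let $\theta$ be large and regular. Consider the set of $q\le p$ that are $(M,P_\kappa)$-generic for some countable $M\prec H(\theta)$ with $p,\dot r,\kappa,\langle P_\alpha:\alpha\le\kappa\rangle\in M$. It is dense below $p$: given $q_0\le p$, take such an $M$ that also contains $q_0$, and use properness to get a generic $q\le q_0$. So there is such a $q\in G$, with a model $M\in V$. Let $\delta=M\cap\omega_1<\omega_1\le\kappa$. Then $\delta\notin M$, and $G\cap M\cap D\ne\emptyset$ for every dense $D\subseteq P_\kappa$ in $M$. Moreover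
$$G_\alpha\cap M\cap D\neq\emptyset\quad\text{for }\alpha\in M\cap(\kappa+1)\text{ and }D\in M\text{ dense in }P_\alpha.\tag{4}$$
For this, apply the previous statement to $\{u\in P_\kappa:u{\restriction}\alpha\in D\}$, which is dense in $P_\kappa$ and in $M$: if $u\in G\cap M$ is in this set, then $u{\restriction}\alpha\in G_\alpha\cap M\cap D$.

**Step 2: $G$ and $G'$ agree inside $M$.** Let $y\in2^\omega\cap V[G_\delta]$ and take $G'$ from Lemma 4. We claim that $G_\alpha\cap M=G'_\alpha\cap M$ for all $\alpha\in M\cap(\kappa+1)$. The proof is by induction on $\alpha$. Assume this for all $\beta\in M\cap\alpha$, and let $u\in P_\alpha\cap M$. As $\mathrm{dom}\,u\in M$ is countable, $\mathrm{dom}\,u\subseteq M$; in particular $\delta\notin\mathrm{dom}\,u$. Let $\beta\in\mathrm{dom}\,u$. For each $t\in\omega^{<\omega}$ the set of conditions in $P_\beta$ that decide "$t\in u(\beta)$" is dense in $P_\beta$ and in $M$. So by (4) some member of $G_\beta\cap M=G'_\beta\cap M$ decides it. Hence $u(\beta)[G_\beta]=u(\beta)[G'_\beta]$. Also $G(\beta)=G'(\beta)$, since $\beta\neq\delta$. Therefore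
$$u(\beta)[G_\beta]\in G(\beta)\iff u(\beta)[G'_\beta]\in G'(\beta)\qquad\text{for all }\beta\in\mathrm{dom}\,u,$$
and Lemma 3, applied to $G$ and to $G'$, gives $u\in G_\alpha\iff u\in G'_\alpha$. This proves the claim.

**Step 3: conclusion.** Take $\alpha=\kappa$. Then $p\in G\cap M\subseteq G'$. For each $n$, the conditions deciding "$n\in\dot r$" form a dense set in $M$, so some $u\in G\cap M\subseteq G'$ decides it. Hence $\dot r[G]=\dot r[G']$. $\square$

Note the order of quantifiers: $\delta$ depends on $p$ and $\dot r$ only, and then *every* $y\in V[G_\delta]$ is allowed. We shall use two different $y$ with the same $\delta$.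

## 7. The gap read off from the Laver reals, and the dichotomy

Say that $y\in2^\omega$ *codes* the pair $(\{n:y(2n)=1\},\{n:y(2n+1)=1\})$. For example, $y=0101\cdots$ codes $(\emptyset,\omega)$.

**Construction of the gap.** In $V$, choose by recursion on $\xi<\omega_1$ names $\dot A_\xi,\dot F_\xi$ for the forcing $P_{\xi+1}$ such that it is forced, with $g_\xi=\langle(\dot A_\eta,\dot F_\eta):\eta<\xi\rangle$ (a valid sequence in $V[G_\xi]$):

> $(\dot A_\xi,\dot F_\xi)$ is a pair valid for $g_\xi$; and if $\ell_\xi$ reads some $y$ coding a pair valid for $g_\xi$, then $(\dot A_\xi,\dot F_\xi)$ is that pair.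

This is possible: $\ell_\xi$ reads at most one $y$, so there is no conflict; if it reads no suitable $y$, a valid pair exists by Lemma 2, since $g_\xi$ has countable length. The maximal principle turns this into names. The sequence $g_\xi$ is valid by induction, since valid pairs preserve validity and unions of chains of valid sequences are valid. Since $g_\delta$ is computed from $G_\delta$, we have $g_\delta[G']=g_\delta[G]$ whenever $G'_\delta=G_\delta$. Let $A_\xi=\dot A_\xi[G]$ and $F_\xi=\dot F_\xi[G]$. Then $\langle(A_\xi,F_\xi):\xi<\omega_1\rangle$ is valid, which includes clause 1 of Theorem B.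

**Proof of clause 2 of Theorem B.** The dual statement is the contrapositive of the first statement for the complement of $\mathcal C$ (which is definable from the same parameters): that statement says that if no $F_\alpha$ is in $\mathcal C$, then some $A_\alpha$ is not in $\mathcal C$. So we prove the first statement.

**Step 1: assume failure and fix $\delta$.** Suppose the first statement fails for $\varphi,r,v$: all $F_\alpha$ are in $\mathcal C$ and no $A_\alpha$ is. Let $\dot r$ be a name for a subset of $\omega$ with $\dot r[G]=r$, and let $p\in G$ force
$$\text{for all }\alpha<\omega_1:\ \varphi(\dot F_\alpha,\dot r,\check v)\ \text{ and }\ \neg\varphi(\dot A_\alpha,\dot r,\check v).\tag{5}$$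
Take $\delta$ from Lemma 5 for $p$ and $\dot r$.

**Step 2: every valid pair in $V[G_\delta]$ can be made the $\delta$-th pair.** We show
$$F\in\mathcal C\ \text{ and }\ A\notin\mathcal C\quad\text{for every pair }(A,F)\in V[G_\delta]\text{ valid for }g_\delta.\tag{6}$$
Let $y\in V[G_\delta]$ code $(A,F)$, and take the corresponding $G'$. Then $p\in G'$, $\dot r[G']=r$, $V[G']=V[G]$, $g_\delta[G']=g_\delta[G]$, and $\ell'_\delta$ reads $y$. By the choice of the names, $\dot A_\delta[G']=A$ and $\dot F_\delta[G']=F$. Since $p\in G'$, (5) holds for $G'$. With $\alpha=\delta$ it says $V[G']\models\varphi(F,r,v)\wedge\neg\varphi(A,r,v)$. As $V[G']=V[G]$, this means $F\in\mathcal C$ and $A\notin\mathcal C$.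

**Step 3: one set in two roles.** Work in $V[G_\delta]$, where $g_\delta$ is valid of countable length. By Lemma 2 pick $Y\in\mathrm{Int}(g_\delta)$, and then $A,F$ such that $(A,Y)$ and $(Y,F)$ are valid for $g_\delta$. By (6) for $(A,Y)$, $Y\in\mathcal C$. By (6) for $(Y,F)$, $Y\notin\mathcal C$. This is a contradiction. $\square$

## 8. The space and the group

Work in $V[G]$; recall that $\omega_1$ is preserved. Let $\mathcal F$ be generated by the sets $F_\alpha\setminus n$. These are infinite and form a filter base: for $\alpha<\beta$ there is $k$ with $F_\beta\setminus k\subseteq F_\alpha$. So $Y\in\mathcal F$ iff $F_\alpha\subseteq^*Y$ for some $\alpha$. Also $\omega\setminus n\in\mathcal F$ for all $n$, and all members of $\mathcal F$ are infinite. So $\infty$ is the only non-isolated point of $X$, and by Section 2 the space $X$ is regular Hausdorff.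

**Step 1: lower sets are almost included in all members of $\mathcal F$.** We show
$$A_\alpha\subseteq^*F\quad\text{for all }\alpha<\omega_1,\ F\in\mathcal F.\tag{7}$$
It suffices to consider $F=F_\beta\setminus k$. With $\gamma=\max(\alpha,\beta)$ we get $A_\alpha\subseteq^*A_\gamma\subseteq F_\gamma\subseteq^*F_\beta$.

**Step 2: $X$ is not first-countable, and its character is $\omega_1$.** Suppose $\{B_n:n\in\omega\}$ were a base of $\mathcal F$, say $B_n\supseteq F_{\alpha_n}\setminus k_n$. Choose $\beta<\omega_1$ with $\beta>\alpha_n$ for all $n$. Since $F_\beta\in\mathcal F$, some $B_n\subseteq F_\beta$, so $F_{\alpha_n}\subseteq^*F_\beta$. This contradicts that $F_{\alpha_n}\setminus F_\beta$ is infinite. So the character of $X$ is uncountable, and the base $\{F_\alpha\setminus n:\alpha<\omega_1,n<\omega\}$ has size $\omega_1$.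

**Step 3: $\mathrm{FU}_{fin}$ in the selective form.** Let $\mathcal P_n$ $(n\in\omega)$ be $\pi$-networks at $\infty$ consisting of nonempty finite subsets of $\omega$. The sequence $\langle\mathcal P_n:n\in\omega\rangle$ is coded by some $r\subseteq\omega$, so
$$\mathcal C=\{Y\subseteq\omega:\ \forall n\ \forall k\ \exists a\in\mathcal P_n\ \ a\subseteq Y\setminus k\}$$
is a class as in clause 2. Each $F_\alpha$ is in $\mathcal C$, because $F_\alpha\setminus k\in\mathcal F$ and $\mathcal P_n$ is a $\pi$-network at $\infty$. By clause 2, some $A_\alpha$ is in $\mathcal C$. By (7) and Lemma 1 with $A=A_\alpha$, there are pairwise disjoint $a_n\in\mathcal P_n$ such that $\{a_n:n\in\omega\}$ converges to $\infty$. Taking $\mathcal P_n=\mathcal P$ for all $n$ gives $\mathrm{FU}_{fin}$. This proves clause 3 and Theorem A. With $V\models\mathrm{CH}$ and $\kappa=\omega_2$ we get: the Laver model contains a countable $\mathrm{FU}_{fin}$ space that is not first-countable.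

**Step 4: clause 4.** If $S\subseteq^*F$ for all $F\in\mathcal F$, apply clause 2 to $\mathcal C=\{Z:S\subseteq^*Z\}$, which contains all $F_\alpha$: there is $\alpha$ with $S\subseteq^*A_\alpha$. The converse is (7). If $A_\alpha\subseteq^*Y$ for all $\alpha$, apply the dual form of clause 2 to $\mathcal C=\{Z:Z\subseteq^*Y\}$: some $F_\alpha\subseteq^*Y$, so $Y\in\mathcal F$. The converse is again (7).

For $\alpha_1$, let $S_n$ $(n\in\omega)$ be sequences converging to $\infty$. They are infinite subsets of $\omega$ almost included in every $F\in\mathcal F$, so $S_n\subseteq^*A_{\alpha_n}$ for suitable $\alpha_n$. Let $\alpha=\sup_n\alpha_n<\omega_1$ and $S=A_\alpha$. The infinite set $S$ converges to $\infty$ by (7), and $S_n\subseteq^*A_{\alpha_n}\subseteq^*A_\alpha$, so $S_n\setminus S$ is finite for all $n$. No sequence converges to an isolated point, so there is nothing to check elsewhere.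

**Step 5: clause 5, the topological group.** In $([\omega]^{<\omega},\triangle)$, the sets $[F]^{<\omega}$ with $F\in\mathcal F$ are subgroups. They form a filter base, since $[F]^{<\omega}\cap[F']^{<\omega}=[F\cap F']^{<\omega}$, and their intersection is $\{\emptyset\}$, since $\bigcap\mathcal F=\emptyset$. So they form a neighborhood base at $\emptyset$ of a Hausdorff group topology. Open subgroups are closed, so the topology is zero-dimensional, hence regular.

*Not first-countable.* Suppose there is a countable base at $\emptyset$. Each of its members includes some $[B_n]^{<\omega}$ with $B_n\in\mathcal F$, so $\{[B_n]^{<\omega}:n\in\omega\}$ is a base at $\emptyset$ as well. Since $[B]^{<\omega}\subseteq[F]^{<\omega}$ iff $B\subseteq F$, the sets $B_n$ form a countable base of $\mathcal F$, which Step 2 excludes.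

*$\mathrm{FU}_{fin}$.* Translations are homeomorphisms, so it suffices to consider the point $\emptyset$. Let $\mathcal E$ be a family of nonempty finite subsets of $[\omega]^{<\omega}\setminus\{\emptyset\}$ that is a $\pi$-network at $\emptyset$. For $E\in\mathcal E$, the set $\bigcup E\subseteq\omega$ is finite and nonempty, and
$$E\subseteq[F]^{<\omega}\iff\bigcup E\subseteq F.\tag{8}$$
So $\{\bigcup E:E\in\mathcal E\}$ is a $\pi$-network at $\infty$ in $X$ consisting of nonempty finite subsets of $\omega$. By Step 3 it has an infinite subfamily $\mathcal A$ converging to $\infty$. For each $a\in\mathcal A$ choose one $E_a\in\mathcal E$ with $\bigcup E_a=a$. Different $a$ give different $E_a$, so $\{E_a:a\in\mathcal A\}$ is infinite. By (8), for each $F\in\mathcal F$ only finitely many $E_a$ are not included in $[F]^{<\omega}$. So $\{E_a:a\in\mathcal A\}$ converges to $\emptyset$. This completes the proof of Theorem B. $\blacksquare$
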